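\title{Addition and the Frobenius map in $\mathbb{F}_p(z)$: \\ the existential theory is decidable}

\begin{abstract}
We consider the field $\mathbb{F}_p(z)$ in the language with addition, the constants $0$ and $1$, multiplication by $z$, and the Frobenius map $x\mapsto x^p$. We prove that its existential theory is decidable, by an algorithm that is uniform in $p$. The Cartier operator $C$ reduces every system of equations to finitely many systems $y-C(Ay)=w$ with $A$ invertible. Residue duality and the Chebotarev density theorem turn the solvability of such a system into a finite check. A count of solutions with many simple poles shows that an inequation matters only when it is constant on the solution set. The same method decides whether an existentially definable set is finite, and it extends to finite extensions of $\mathbb{F}_p(z)$.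
\end{abstract}

\section{Introduction}

\subsection{The problem and the results}

Let $p$ be a prime and let $K=\mathbb{F}_p(z)$ be the field of rational functions in one variable over $\mathbb{F}_p$. Let $\mathcal{L}$ be the language with a binary function symbol $+$, constant symbols $0$ and $1$, a unary function symbol for the map $x\mapsto zx$, and a unary function symbol $P$ for the Frobenius map $Px=x^p$. Two variables cannot be multiplied in $\mathcal{L}$; all function symbols are additive. The structure is that of a left module, with the constants $0$ and $1$, over the noncommutative ring $K[P]$ of finite sums $\sum_{j\ge 0}a_jP^j$ with $a_j\in K$ and $Pa=a^pP$. (Multiplication by $a/b$ with $a,b\in\mathbb{F}_p[z]$ is not a symbol, but $y=(a/b)x$ can be written as $by=ax$.)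

An \emph{additive polynomial} over $K$ is a finite sum $f(x_1,\dots,x_n)=\sum_{i}\sum_{j\ge 0}a_{ij}x_i^{p^j}$ with $a_{ij}\in K$. Every term of $\mathcal{L}$ is an additive polynomial over $\mathbb{F}_p[z]$ plus an element of $\mathbb{F}_p[z]$, and $-x$ is the sum of $p-1$ copies of $x$. Hence every atomic formula is equivalent to an equation
\[
f(x_1,\dots,x_n)=u
\]
with $u\in\mathbb{F}_p[z]$ and $f$ additive with coefficients in $\mathbb{F}_p[z]$, and every such equation can be written in $\mathcal{L}$. An \emph{existential sentence} has the form $\exists x_1\cdots\exists x_m\,\phi$ with $\phi$ a boolean combination of equations, and the \emph{existential $\mathcal{L}$-theory} of $K$ is the set of existential sentences that are true in $K$. The problem, posed in \cite{PLS}, is to determine whether this theory is decidable. It is.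

\begin{theorem}\label{thm:main}
The existential $\mathcal{L}$-theory of $\mathbb{F}_p(z)$ is decidable. The algorithm is uniform in $p$.
\end{theorem}

The following result is quoted in \cite{PLS}; we do not prove it, and we use it only in Corollary~\ref{cor:full} and in the last sentence of Theorem~\ref{thm:strong}.

\begin{theorem}[quoted in \cite{PLS}]\label{thm:quoted}
If the existential $\mathcal{L}$-theory of $\mathbb{F}_p(z)$ is decidable, then the $\mathcal{L}$-theory of $\mathbb{F}_p(z)$ is decidable.
\end{theorem}

\begin{corollary}\label{cor:full}
The $\mathcal{L}$-theory of $\mathbb{F}_p(z)$ is decidable.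
\end{corollary}

The proof of Theorem~\ref{thm:main} describes the solution sets well enough to give a little more.

\begin{theorem}\label{thm:strong}
\begin{itemize}
\item[(a)] There is an algorithm, uniform in $p$, which, given an existential $\mathcal{L}$-formula $\psi(x_1,\dots,x_m)$ with parameters from $K=\mathbb{F}_p(z)$, decides whether $\psi(K)\subset K^m$ is finite, and in that case lists its elements.
\item[(b)] Let $K'$ be a finite extension of $\mathbb{F}_p(z)$, given by a basis and a multiplication table. The existential theory of $K'$ as a left $K'[P]$-module with all elements of $K'$ as constants is decidable, and \textup{(a)} holds for $K'$. Granting Theorem~\ref{thm:quoted}, the full theory of this structure is decidable.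
\end{itemize}
\end{theorem}

\subsection{Why a bounded search does not suffice}\label{sec:search}

The field $K$ is countable and its operations are computable, so a true existential sentence can be confirmed by searching for a witness. The content of Theorem~\ref{thm:main} is that false sentences can be recognized as well.

The first idea is to bound the size of a witness. In one variable this works: if $a_Nx^{p^N}+\dots+a_0x=u$ with $a_j,u\in\mathbb{F}_p[z]$ and $a_N\neq0$, then the denominator of $x$ divides $a_N$, and the degree of $x$ is at most the largest degree of the $a_j$ and $u$, since otherwise the first term dominates. In several variables the leading terms interact. The elements $1,z,\dots,z^{p-1}$ form a basis of $K$ over $K^p=\mathbb{F}_p(z^p)$, so every $x\in K$ has a unique expression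
\begin{equation}\label{eq:decomp}
x=x_0^p+zx_1^p+\dots+z^{p-1}x_{p-1}^p,\qquad x_i\in K .
\end{equation}
The \emph{Cartier operator} is the map $C:K\to K$, $C(x)=x_{p-1}$. By \eqref{eq:decomp} its graph is defined by an existential $\mathcal{L}$-formula, so equations that contain $C$ are part of the problem. Consider $y=C(y)$. For $q=p^n$ with $n\ge1$, the only monomial of $(z^q-z)^{p-1}$ with exponent $\equiv p-1 \pmod p$ is $z^{p-1}$, with coefficient $1$. Writing $1/(z^q-z)=(z^q-z)^{p-1}\cdot (z^q-z)^{-p}$ we find
\[
C\Bigl(\frac1{z^q-z}\Bigr)=\frac1{z^q-z}.
\]
Every irreducible polynomial divides some $z^q-z$, so the solutions of $y=C(y)$ have simple poles at all places. The coefficients of an equation therefore do not limit the possible denominators of a solution, and Example~\ref{ex:cubic} gives an equation all of whose solutions have a pole at a place where the coefficients are units.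

There is, however, a reason to expect decidability. A system of equations asks whether a vector lies in the image of an $\mathbb{F}_p$-linear map, and a vector outside a subspace is separated from it by a linear functional. If the relevant functionals have a finite description, unsolvability has a finite certificate.

\subsection{Plan of the proof}

The central object is a \emph{basic system}
\[
y-C(Ay)=w,\qquad A\in GL_s(K),\quad w\in K^s ,
\]
in the unknown $y\in K^s$. Section~\ref{sec:tools} describes all functionals on $K$ by residues. In Section~\ref{sec:obstructions} this yields a dual form of the basic system, in which the global unknown ranges over a finite set but one local condition must be met at every place; we work two examples by hand. The Chebotarev density theorem replaces the infinitely many local conditions by a condition on a finite Galois group (Sections~\ref{sec:frobenius} and~\ref{sec:solvability}). Section~\ref{sec:normal} reduces arbitrary systems of equations to basic systems and free variables. Section~\ref{sec:ineq} shows that on the solution space of a homogeneous basic system an additive expression either vanishes or takes infinitely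 many values; this disposes of inequations. Section~\ref{sec:proofs} assembles the proofs.

\subsection{Conventions}

For a vector or matrix $X$, we write $X^{(p)}$ for its entrywise $p$-th power; $C$ and $P$ act entrywise. Elements of $K$ are given as quotients of polynomials and finite-dimensional $K$-algebras by a basis and a multiplication table. All algorithms below take $p$ as part of the input, which is what ``uniform in $p$'' means.

\section{The Cartier operator and residue duality}\label{sec:tools}

\subsection{Formal rules}

The operator $C$ is $\mathbb{F}_p$-linear and computable: write $x=f/g=fg^{p-1}/g^p$ and sort the monomials of $fg^{p-1}$ by their exponents modulo $p$. From the uniqueness in \eqref{eq:decomp} we get $C(a^px)=aC(x)$ for $a,x\in K$. For matrices of compatible sizes this reads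
\begin{equation}\label{eq:semilinear}
T\,C(X)=C(T^{(p)}X),\qquad C(XY^{(p)})=C(X)\,Y .
\end{equation}
The second rule is the reason for introducing $C$: it turns a $p$-th power of an unknown into the unknown itself. Applying $C(a^px)=aC(x)$ and $C(z^{p-1})=1$ repeatedly gives
\begin{equation}\label{eq:section}
C^j\bigl(z^{p^j-1}g^{p^j}\bigr)=g\qquad(j\ge0,\ g\in K),
\end{equation}
because $z^{p^j-1}g^{p^j}=z^{p-1}\bigl(z^{p^{j-1}-1}g^{p^{j-1}}\bigr)^p$.

The operator $C$ alone loses information, but the operators $x\mapsto C(z^kx)$ together do not. In $z^{p-1-i}x=\sum_jz^{p-1-i+j}x_j^p$ only the term $j=i$ has exponent $\equiv p-1\pmod p$, so $C(z^{p-1-i}x)=x_i$ for $0\le i<p$. Hence $u=0$ if and only if $C(z^iu)=0$ for $0\le i<p$. By induction on $N$, using $C^N(z^{i_0+pi'}u)=C^{N-1}\bigl(z^{i'}C(z^{i_0}u)\bigr)$, we obtain for every $N\ge0$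
\begin{equation}\label{eq:detect}
u=0\iff C^N(z^ku)=0\ \text{ for all } 0\le k<p^N .
\end{equation}

\subsection{Places and poles}

The places of $K$ are the finite places $v$, one for each monic irreducible $\pi_v\in\mathbb{F}_p[z]$, and the place $\infty$. For finite $v$ fix a root $a_v\in\overline{\mathbb{F}}_p$ of $\pi_v$, and put
\[
F_v=\mathbb{F}_p(a_v),\qquad \tau=z-a_v,\qquad K_v=F_v((\tau)),\qquad O_v=F_v[[\tau]],\qquad \mathfrak{m}_v=\tau O_v .
\]
Then $K\subset F_v(z)\subset K_v$. Since $a_v$ is a simple root of $\pi_v$, the order $\operatorname{ord}_v$ in $\tau$ restricts to the $\pi_v$-adic valuation of $K$; the field $K_v$ is the completion of $K$ at $v$ and $F_v$ is the residue field. For $x\in O_v$ we write $x(v)\in F_v$ for its constant term. At infinity put $K_\infty=\mathbb{F}_p((1/z))$, $\operatorname{ord}_\infty=-\deg$ and $\mathfrak{m}_\infty=z^{-1}\mathbb{F}_p[[1/z]]$.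

The order of a vector or matrix at a place is the minimum of the orders of its entries, its \emph{pole order} is $\max(0,-\operatorname{ord}_v)$, and it is \emph{integral} at $v$ if the pole order is $0$. At $\infty$, pole order $\le m$ means degree $\le m$. We have $\operatorname{ord}_v(XY)\ge\operatorname{ord}_vX+\operatorname{ord}_vY$ and $\operatorname{ord}_vX^{(p)}=p\operatorname{ord}_vX$. All finiteness in this paper comes from the next remark, which uses that the constant field is finite.

\begin{lemma}\label{lem:bounded}
Let $m_v\ge0$ be integers, one for each place, almost all zero. The elements of $K$ with pole order $\le m_v$ at every place $v$ form a finite $\mathbb{F}_p$-vector space, which can be listed.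
\end{lemma}

\begin{proof}
With $h=\prod_{v\ne\infty}\pi_v^{m_v}$, these are the quotients $f/h$ with $f\in\mathbb{F}_p[z]$ and $\deg f\le m_\infty+\deg h$.
\end{proof}

To control the poles of $C(x)$ we extend $C$ to the completions. Let $t=\tau$ if $v$ is finite and $t=z$ if $v=\infty$, and define on $K_v$
\[
C\Bigl(\sum_nc_nt^n\Bigr)=\sum_{n\equiv-1\ (p)}c_n^{1/p}\,t^{(n-p+1)/p}.
\]
For $x\in K_v$ let $\operatorname{res}_v(x)\in F_v$ be the coefficient of $\tau^{-1}$ when $v$ is finite.

\begin{lemma}\label{lem:localC}
Let $v$ be a place and $a,x\in K_v$.
\begin{itemize}
\item[(a)] $C(a^px)=aC(x)$, and the operator $C$ on $K_v$ extends the operator $C$ on $K$.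
\item[(b)] If $x$ has pole order $\le m$, where $m\ge0$, then $C(x)$ has pole order $\le\lceil m/p\rceil$.
\item[(c)] If $v$ is finite, $\operatorname{res}_v(Cx)=\operatorname{res}_v(x)^{1/p}$. If $v=\infty$, then $x$ and $C(x)$ have the same coefficient of $z^{-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The coefficient field is finite, hence perfect, so $K_v^p$ consists of the series in $t^p$, and $1,t,\dots,t^{p-1}$ is a basis of $K_v$ over $K_v^p$. By definition $C(x)$ is the $p$-th root of the $t^{p-1}$-coordinate of $x$, which gives the first claim. For $x\in K$ written as in \eqref{eq:decomp}, the local operator therefore gives $\sum_ix_iC(z^i)$, and we need $C(z^i)=0$ for $i<p-1$ and $C(z^{p-1})=1$. At $\infty$ this is the definition. At a finite place $z^i=(\tau+a_v)^i$ is a monic polynomial of degree $i$ in $\tau$, so its $\tau^{p-1}$-coefficient is $0$ for $i<p-1$ and $1$ for $i=p-1$.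

(b) At a finite place, $n\ge-m$ gives $(n-p+1)/p\ge-(m+p-1)/p$, and $\lfloor(m+p-1)/p\rfloor=\lceil m/p\rceil$. At $\infty$, $n\le m$ gives $(n-p+1)/p\le m/p$.

(c) We have $(n-p+1)/p=-1$ exactly for $n=-1$, and $c^{1/p}=c$ for $c\in\mathbb{F}_p$.
\end{proof}

Thus $C$ preserves integrality and shortens every pole of order $m\ge2$, since then $\lceil m/p\rceil<m$. Simple poles at finite places are the exception: they can survive, and by (c) their residues decide whether they do. The whole paper is about this exception.

\subsection{Residue duality}

For $Z,x\in K_v$ define an element of $\mathbb{F}_p$ by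
\[
\langle Z,x\rangle_v=\operatorname{Tr}_{F_v/\mathbb{F}_p}\operatorname{res}_v(Zx)\quad(v\ne\infty),\qquad
\langle Z,x\rangle_\infty=-(\text{coefficient of }z^{-1}\text{ in }Zx),
\]
and for vectors put $\langle Z,x\rangle_v=\sum_i\langle Z_i,x_i\rangle_v$. Since $Z\,C(x)=C(Z^px)$ and $\operatorname{Tr}(c^{1/p})=\operatorname{Tr}(c)$ in a finite field, Lemma~\ref{lem:localC}(c) shows that $C$ and $P$ are adjoint:
\begin{equation}\label{eq:adjoint}
\langle Z,C(x)\rangle_v=\langle Z^{(p)},x\rangle_v\qquad\text{for every place }v .
\end{equation}

We need partial fractions in a form adapted to the expansions in $\tau$. For finite $v$, $c\in F_v$ and $n\ge1$,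
\begin{equation}\label{eq:trace}
\operatorname{Tr}_{F_v(z)/K}(c\tau^{-n})=\sum_{\sigma\in\operatorname{Gal}(F_v/\mathbb{F}_p)}\frac{\sigma(c)}{(z-\sigma a_v)^{n}} .
\end{equation}
This element of $K$ has a power of $\pi_v$ as denominator and degree $\le -n$. The $\sigma a_v$ are distinct, so the terms with $\sigma\neq1$ lie in $O_v$, and the principal part at $v$ is $c\tau^{-n}$. Let $K^{(v)}$ be the set of finite sums of elements \eqref{eq:trace}. Its elements have poles only at $v$, lie in $\mathfrak{m}_\infty$, and realize every principal part $\sum_{n\ge 1} c_n\tau^{-n}$ at $v$ exactly once. Subtracting from $x\in K$ the elements of the $K^{(v)}$ with the same principal parts leaves a polynomial, so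
\begin{equation}\label{eq:partial}
K=\mathbb{F}_p[z]\oplus\bigoplus_{v\ne\infty}K^{(v)} .
\end{equation}

An \emph{adele} is a family $(\kappa_v)_v$ with $\kappa_v\in K_v$ and $\kappa_v\in O_v$ for almost all finite $v$; an element of $K$ is viewed as a constant family. For an adele $\kappa$ and $x\in K$ almost all terms of $\sum_v\langle\kappa_v,x\rangle_v$ vanish. Put
\[
\Omega_v=O_v\quad(v\ne\infty),\qquad\Omega_\infty=\mathfrak{m}_\infty,\qquad\Omega=\prod_v\Omega_v .
\]

\begin{lemma}\label{lem:duality}
\begin{itemize}
\item[(a)] \textup{(Residue theorem.)} $\sum_v\langle k,x\rangle_v=0$ for all $k,x\in K$.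
\item[(b)] Every $\mathbb{F}_p$-linear functional on $K$ has the form $\lambda_Z(x)=\sum_v\langle Z_v,x\rangle_v$ for a unique $Z\in\Omega$.
\item[(c)] An adele $\kappa$ satisfies $\sum_v\langle\kappa_v,x\rangle_v=0$ for all $x\in K$ if and only if $\kappa\in K$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Replacing $x$ by $kx$ we may take $k=1$, and by \eqref{eq:partial} we may take $x$ to be a polynomial or an element \eqref{eq:trace}. For a polynomial, and for \eqref{eq:trace} with $n\ge2$, all terms vanish. For $n=1$ the term at $v$ is $\operatorname{Tr}(c)$, and the coefficient of $z^{-1}$ at $\infty$ is $\sum_\sigma\sigma(c)=\operatorname{Tr}(c)$, so the term at $\infty$ is $-\operatorname{Tr}(c)$.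

(b) A functional on $K$ is a family of functionals on the summands of \eqref{eq:partial}. The trace form of $F_v/\mathbb{F}_p$ is nondegenerate, so a functional on $K^{(v)}$ sends the element with principal part $\sum c_n\tau^{-n}$ to $\sum_n\operatorname{Tr}(e_nc_n)$ for unique $e_n\in F_v$. This is the pairing with $Z_v=\sum_{n\ge1}e_n\tau^{n-1}\in O_v$. A functional on $\mathbb{F}_p[z]$ sends $\sum f_iz^i$ to $-\sum_ic_{i+1}f_i$ for unique $c_i\in\mathbb{F}_p$, and this is the pairing with $Z_\infty=\sum_{i\ge1}c_iz^{-i}\in\mathfrak{m}_\infty$. It remains to see that each $Z_v$ pairs to zero with the other summands. For finite $v$ the other summands are integral at $v$. For $v=\infty$ the product of $Z_\infty$ with an element of $K^{(v')}$ has degree $\le-2$.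

(c) ``If'' is (a). Conversely, choose $k_0\in\bigoplus_vK^{(v)}$ with the same principal parts as $\kappa$ at the finite places, and let $k$ be $k_0$ plus the polynomial part of $\kappa_\infty-k_0$. Then $\kappa-k\in\Omega$. By (a) and the hypothesis $\lambda_{\kappa-k}=0$, so $\kappa=k$ by the uniqueness in (b).
\end{proof}

Applied to each coordinate, (b) and (c) hold for $K^s$, $\Omega^s$ and vectors of adeles.

\section{Obstructions to solvability, and two examples}\label{sec:obstructions}

Let $A\in GL_s(K)$ and let $\alpha_v$ be the pole order of $A$ at $v$. The following notation is used for the rest of the paper: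
\begin{align*}
Q_A&=\{\kappa\in K^s:\ \kappa\text{ has pole order}\le\alpha_v\text{ at every place }v\},\\
S_A&=\{\infty\}\cup\{v\text{ finite}:\ A\text{ is not integral at }v\text{ or }\det A\text{ is not a unit at }v\}.
\end{align*}
By Lemma~\ref{lem:bounded}, $Q_A$ is a finite $\mathbb{F}_p$-space that can be listed. The set $S_A$ is finite and computable, and $A\in GL_s(O_v)$ for $v\notin S_A$. For $\kappa\in K^s$ and a place $v$ let
\[
W_{\kappa,v}=\{Z\in\Omega_v^s:\ Z-A^{\mathsf T}Z^{(p)}=\kappa\},
\]
and call $\kappa$ \emph{admissible} if $W_{\kappa,v}\ne\emptyset$ for \emph{every} place $v$.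

\begin{lemma}\label{lem:criterion}
Every admissible $\kappa$ lies in $Q_A$. The system $y-C(Ay)=w$ has a solution in $K^s$ if and only if $\lambda_Z(w)=0$ for every admissible $\kappa$ and every $Z\in\prod_vW_{\kappa,v}$.
\end{lemma}

\begin{proof}
If $Z\in W_{\kappa,v}$, then $Z$ is integral at $v$, so $\kappa=Z-A^{\mathsf T}Z^{(p)}$ has pole order $\le\alpha_v$. This gives the first claim. Let $I=\{y-C(Ay):y\in K^s\}$, an $\mathbb{F}_p$-subspace of $K^s$. A vector $w$ lies in $I$ if and only if every functional that vanishes on $I$ vanishes at $w$, and by Lemma~\ref{lem:duality}(b) the functionals are the $\lambda_Z$ with $Z\in\Omega^s$. By \eqref{eq:adjoint},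
\[
\lambda_Z\bigl(y-C(Ay)\bigr)=\sum_v\Bigl(\langle Z_v,y\rangle_v-\langle Z_v^{(p)},Ay\rangle_v\Bigr)=\sum_v\bigl\langle Z_v-A^{\mathsf T}Z_v^{(p)},\,y\bigr\rangle_v .
\]
The family $(Z_v-A^{\mathsf T}Z_v^{(p)})_v$ is a vector of adeles. By Lemma~\ref{lem:duality}(c), $\lambda_Z$ vanishes on $I$ if and only if this family is a single $\kappa\in K^s$, that is, $Z\in\prod_vW_{\kappa,v}$ for some (necessarily admissible) $\kappa$.
\end{proof}

The gain is that the unknown $y$, whose poles we could not locate, is replaced by $\kappa$, which ranges over a finite set. The price is that admissibility is a condition at all places. We look at $s=1$, $A=a\in K^\times$.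

\begin{example}\label{ex:one}
Let $a=1$. An admissible $\kappa=Z_v-Z_v^p$ is integral at all finite places and lies in $\mathfrak{m}_\infty$, so $\kappa=0$. The equation $Z=Z^p$ has the solution set $\mathbb{F}_p$, so $W_{0,v}=\mathbb{F}_p$ for finite $v$ and $W_{0,\infty}=\{0\}$. Hence $y-C(y)=w$ is solvable if and only if $\operatorname{Tr}_{F_v/\mathbb{F}_p}\operatorname{res}_v(w)=0$ for every finite $v$. Only the poles of $w$ have to be inspected. For instance, $y-C(y)=1/z$ has no solution.
\end{example}

In this example $\kappa=0$, which is always admissible. The next one is the smallest we use in which admissibility is an issue.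

\begin{example}\label{ex:cubic}
Let $p=3$, $a=z^3+z^2+e$ with $e\in\{0,1\}$, and consider
\begin{equation}\label{eq:cubic}
y-C(ay)=1 .
\end{equation}
Here $S_a$ consists of $\infty$ and the zeros of $a$. An admissible $\kappa$ is a polynomial, and $\kappa=Z_\infty-aZ_\infty^3$ has degree $\le0$, so $\kappa\in\mathbb{F}_3$. We determine the sets $W_{\kappa,v}$ for $\kappa\in\mathbb{F}_3$.

\emph{At $\infty$.} Let $Z=\sum_{n\ge1}c_nz^{-n}$, so that $aZ^3=\sum_{n\geq 1}c_n(z^{3-3n}+z^{2-3n}+ez^{-3n})$. Compare coefficients in $Z-aZ^3=\kappa$. The coefficient of $z^0$ gives $c_1=-\kappa$, and that of $z^{-1}$ gives $c_1-c_1=0$. For $k\ge2$ the coefficient of $z^{-k}$ expresses $c_k$ through those $c_n$ with $n\le(k+3)/3<k$. So $W_{\kappa,\infty}$ is a single point $-\kappa z^{-1}+\cdots$.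

\emph{At a zero $v$ of $a$.} The map $Z\mapsto\kappa+aZ^3$ is a contraction of $O_v$, so $W_{\kappa,v}$ is a single point.

\emph{At $v\notin S_a$.} The derivative of $Z-aZ^3-\kappa$ is $1$, so by Hensel's lemma $W_{\kappa,v}\neq\emptyset$ if and only if $Z-a(v)Z^3=\kappa$ has a root in $F_v$.

Since $w=1$ is integral at the finite places, $\lambda_Z(1)=\langle Z_\infty,1\rangle_\infty=-c_1=\kappa$. The substitution $Z\mapsto-Z$ exchanges $\kappa=1$ and $\kappa=-1$. By Lemma~\ref{lem:criterion}, equation \eqref{eq:cubic} is solvable if and only if $\kappa=-1$ is not admissible, and this is decided entirely at the places outside $S_a$. With $X=1/Z$ the equation $Z-aZ^3=-1$ becomes $X^3+X^2=a$.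

\emph{The case $e=0$.} Now $X=z$ is a root in $K$. The element $Z=1/z$ is integral at all finite places except $z=0$, which lies in $S_a$. So $\kappa=-1$ is admissible and \eqref{eq:cubic} has no solution.

\emph{The case $e=1$.} At the place $z=0$ we have $a(v)=1$, and $Z-Z^3=-1$ has no root in $\mathbb{F}_3$. So $\kappa=-1$ is not admissible and \eqref{eq:cubic} is solvable. Indeed $C(a/z)=C(z^2+z+z^{-1})=1+z^{-1}$, so $y=-1/z$ is a solution. Every solution has a pole outside $S_a$: if $y$ is integral outside $S_a$ and $Z_v\in W_{-1,v}$ for $v\in S_a$, then
\[
\sum_{v\in S_a}\langle Z_v,y-C(ay)\rangle_v=\sum_{v\in S_a}\langle-1,y\rangle_v=\sum_v\langle-1,y\rangle_v=0,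
\]
whereas $\sum_{v\in S_a}\langle Z_v,1\rangle_v=-1$.

An algorithm cannot inspect the places one by one, since for admissible $\kappa$ the inspection never ends. But the outcome for $e=1$ can be predicted. A root of $X^3+X^2=a$ in $K$ is a polynomial of the form $z+c$, and $(z+c)^3+(z+c)^2=z^3+z^2+2cz+c+c^2$ equals $a$ only if $c=e=0$. So for $e=1$ the cubic is irreducible over $K$; it is separable, because the equation in $Z$ has derivative $1$; and its Galois group contains an element that permutes the three roots cyclically. The Chebotarev density theorem provides places with this element as Frobenius, and there the reduced equation has no root in $F_v$.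
\end{example}

The next two sections carry out the last paragraph in general: $W_{\kappa,v}\ne\emptyset$ for all $v\notin S_A$ if and only if every element of a computable finite Galois group fixes a solution of the dual equation.

\section{Systems $Z^{(p)}=BZ+b$}\label{sec:frobenius}

Because $A$ is invertible, the dual equation $Z-A^{\mathsf T}Z^{(p)}=\kappa$ can be solved for $Z^{(p)}$. We collect what we need about systems
\begin{equation}\label{eq:frob}
Z^{(p)}=BZ+b
\end{equation}
with $B$ invertible; the case $b=0$ will reappear in Section~\ref{sec:ineq}. For $s=1$, $B=1$ this is the Artin--Schreier equation, and the general case behaves in the same way.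

\begin{lemma}\label{lem:count}
Let $F$ be a field of characteristic $p$ with algebraic closure $\overline F$, let $B\in GL_s(F)$, $b\in F^s$, and let $\mathcal{A}$ be the quotient of $F[Z_1,\dots,Z_s]$ by the entries $\varphi_1,\dots,\varphi_s$ of $Z^{(p)}-BZ-b$. Then the monomials $Z^e$ with $0\le e_i<p$ form a basis of $\mathcal{A}$, and \eqref{eq:frob} has exactly $p^s$ solutions in $\overline F^{\,s}$. The minimal polynomial $f_i$ over $F$ of the class of $Z_i$ in $\mathcal{A}$ is separable, and its roots are the $i$-th coordinates of the solutions.
\end{lemma}

\begin{proof}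
For a multi-index $d\ge0$ and $0\le e_i<p$, the product $\varphi^dZ^e$ equals $Z^{pd+e}$ plus terms of lower total degree. Every monomial is $Z^{pd+e}$ for exactly one pair $(d,e)$, so by induction on the degree these products form a basis of $F[Z]$. Multiplication by $\varphi_i$ raises $d_i$ by one, so the ideal $(\varphi_1,\dots,\varphi_s)$ is spanned by the products with $d\neq0$. This proves the first claim, and $\dim\mathcal{A}=p^s$.

The finite-dimensional algebra $\mathcal{A}\otimes_F\overline F$ is a product of local algebras with nilpotent maximal ideals, one for each solution $\zeta\in\overline F^{\,s}$. In the factor belonging to $\zeta$ the maximal ideal $\mathfrak{n}$ is generated by the entries of $\delta=Z-\zeta$. These satisfy $\delta^{(p)}=B\delta$, so $\delta=B^{-1}\delta^{(p)}$ and $\mathfrak{n}\subset\mathfrak{n}^p$. As $\mathfrak{n}$ is nilpotent, $\mathfrak{n}=0$. So every factor is $\overline F$ and there are $p^s$ factors. Multiplication by $Z_i$ is diagonal on this product with eigenvalues $\zeta_i$, and the minimal polynomial of a linear map does not change under extension of the base field. Hence $f_i$ is the product of the $T-\xi$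 over the distinct values $\xi$ of the $i$-th coordinate.
\end{proof}

From now on $F=K$. Let $W$ be the set of the $p^s$ solutions of \eqref{eq:frob} and $L$ the field generated over $K$ by their coordinates. By Lemma~\ref{lem:count}, $L$ is the splitting field of the separable polynomials $f_1,\dots,f_s$, so $L/K$ is a finite Galois extension. Its group $\Gamma$ acts faithfully on $W$.

We recall the standard facts on Frobenius elements. Let $\mathfrak{P}$ be a place of $L$ above a finite place $v$, with residue field $k_{\mathfrak{P}}\supset F_v$. The inertia group of $\mathfrak{P}$ consists of the $g\in\Gamma$ with $g\mathfrak{P}=\mathfrak{P}$ that act trivially on $k_{\mathfrak{P}}$. If it is trivial, $v$ is unramified in $L$, and there is a unique $\operatorname{Frob}_{\mathfrak{P}}\in\Gamma$ that fixes $\mathfrak{P}$ and acts on $k_{\mathfrak{P}}$ as $x\mapsto x^{|F_v|}$; moreover $\operatorname{Frob}_{h\mathfrak{P}}=h\operatorname{Frob}_{\mathfrak{P}}h^{-1}$. We use the Chebotarev density theorem for global fields \cite[Thm.~6.3.1]{FJ} in the following form.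

\medskip
\noindent\textbf{Chebotarev.} \emph{For every $g\in\Gamma$ there are infinitely many finite places $v$, unramified in $L$, such that $g=\operatorname{Frob}_{\mathfrak{P}}$ for some $\mathfrak{P}$ above $v$.}
\medskip

Call a finite place $v$ \emph{good} for \eqref{eq:frob} if $B\in GL_s(O_v)$ and $b\in O_v^s$. The \emph{reduced system} at $v$ is $Z^{(p)}=B(v)Z+b(v)$.

\begin{lemma}\label{lem:reduction}
Let $v$ be good and $\mathfrak{P}$ a place of $L$ above $v$. Then $v$ is unramified in $L$, and reduction modulo $\mathfrak{P}$ is a bijection from the set of points of $W$ fixed by $\operatorname{Frob}_{\mathfrak{P}}$ onto the set of solutions of the reduced system in $F_v^s$.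
\end{lemma}

\begin{proof}
Orders are taken at $\mathfrak{P}$. The points of $W$ are integral: if $Z\in W$ had pole order $m>0$, then $Z^{(p)}$ would have pole order $pm$ and $BZ+b$ pole order $\le m$. Reduction is injective on $W$: the difference $\delta\ne0$ of two points satisfies $\delta=B^{-1}\delta^{(p)}$ with $B^{-1}$ integral, so its order $o$ satisfies $o\ge po$, whence $o\le0$ and $\delta\not\equiv0$. By Lemma~\ref{lem:count} over $k_{\mathfrak{P}}$, the reduced system has at most $p^s=|W|$ solutions in $k_{\mathfrak{P}}^s$. So reduction is a bijection from $W$ onto these solutions.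

If $g$ is in the inertia group, $gZ$ and $Z$ have the same reduction for each $Z\in W$, so $g$ fixes $W$ pointwise and $g=1$. Thus $v$ is unramified. By injectivity again, $\operatorname{Frob}_{\mathfrak{P}}$ fixes $Z$ if and only if the reduction of $Z$ is fixed by the $|F_v|$-th power map, that is, lies in $F_v^s$.
\end{proof}

\begin{corollary}\label{cor:fixed}
Let $S$ be a finite set of places containing all places that are not good. The reduced system has a solution in $F_v^s$ for every $v\notin S$ if and only if every $g\in\Gamma$ fixes a point of $W$.
\end{corollary}

\begin{proof}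
If every $g$ fixes a point, apply Lemma~\ref{lem:reduction} to $g=\operatorname{Frob}_{\mathfrak{P}}$ for any $\mathfrak{P}$ above $v\notin S$. Conversely, by Chebotarev every $g$ is $\operatorname{Frob}_{\mathfrak{P}}$ for some $\mathfrak{P}$ above some $v\notin S$, and a solution in $F_v^s$ gives a fixed point.
\end{proof}

\begin{corollary}\label{cor:split}
Let $b=0$. There are infinitely many good places $v$ such that $E_v=\{r\in F_v^s:r^{(p)}=B(v)r\}$ has dimension $s$ over $\mathbb{F}_p$. For these $v$, the set $E_v$ spans $F_v^s$ over $F_v$.
\end{corollary}

\begin{proof}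
By Chebotarev with $g=1$ and Lemma~\ref{lem:reduction}, $|E_v|=|W|=p^s$ for infinitely many good $v$. It suffices to show that a basis $r_1,\dots,r_s$ of $E_v$ over $\mathbb{F}_p$ is independent over $F_v$. Otherwise take a nontrivial relation $\sum c_ir_i=0$ over $F_v$ with the fewest nonzero coefficients, one of them equal to $1$. Taking $p$-th powers gives $B(v)\sum c_i^pr_i=0$, so $\sum c_i^pr_i=0$ and $\sum(c_i^p-c_i)r_i=0$. The last relation has fewer nonzero coefficients, so it is trivial. Then all $c_i$ lie in $\mathbb{F}_p$, which contradicts independence over $\mathbb{F}_p$.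
\end{proof}

It remains to make the condition in Corollary~\ref{cor:fixed} effective. This is a matter of factoring polynomials.

\begin{lemma}\label{lem:galois}
Given $B\in GL_s(K)$ and $b\in K^s$, one can compute $L$, the set $W\subset L^s$, and the action of $\Gamma$ on $W$.
\end{lemma}

\begin{proof}
\emph{Factoring over $K$.} After clearing denominators and removing the content, let $f\in\mathbb{F}_p[z][T]$ be primitive. By Gauss' lemma $f$ factors over $K$ if and only if it factors in $\mathbb{F}_p[z][T]$. The degrees in $z$ and in $T$ of a factor are bounded by those of $f$, so this is a finite search.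

\emph{Factoring a separable $f\in E[T]$ over a finite separable extension $E=K(\theta)$.} For $g\in E[T]$ let $\operatorname{Nm}(g)=\prod_\sigma g^\sigma\in K[T]$, the product over the $K$-embeddings $\sigma$ of $E$ into $\overline K$; it is computable as the determinant of multiplication by $g$ on $E[T]$ over $K[T]$. For $c\in K$ put $f_c(T)=f(T-c\theta)$ and $N_c=\operatorname{Nm}(f_c)$. The roots of $N_c$, with multiplicity, are the $\xi+c\,\sigma\theta$ with $\xi$ a root of $f^\sigma$. Two of them with the same $\sigma$ are distinct because $f^\sigma$ is separable, and an equality $\xi+c\,\sigma\theta=\xi'+c\,\sigma'\theta$ with $\sigma\ne\sigma'$ determines $c$. So $N_c$ is separable for all but finitely many $c$, and we find such a $c$ by testing $\gcd(N_c,N_c')=1$. Let $h$ be an irreducible factor of $N_c$ over $K$ with $\gcd(f_c,h)\neq1$ in $E[T]$. If $g$ is an irreducible factor of this gcd, then $h$ and $\operatorname{Nm}(g)$ have a common root, so $h\mid\operatorname{Nm}(g)$. Two nonassociate such factors $g,g'$ would give $h^2\mid\operatorname{Nm}(gg')\mid N_c$, which is impossible, and $g^2\nmid f_c$; so $\gcd(f_c,h)$ is irreducible. Conversely,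 an irreducible factor $g$ of $f_c$ divides the minimal polynomial $h$ over $K$ of one of its roots, and $h\mid N_c$. So the irreducible factors of $f_c$ are the nontrivial gcds of $f_c$ with the irreducible factors of $N_c$ over $K$, and those of $f$ follow by the substitution $T\mapsto T+c\theta$.

\emph{The field, the points and the group.} Lemma~\ref{lem:count} gives a basis of $\mathcal{A}$, and products are reduced to it by rewriting $Z_i^p$; linear algebra then yields the $f_i$. Starting from $E=K$, factor each $f_i$ over $E$; if some irreducible factor $g$ is not linear, replace $E$ by $E[T]/(g)$. The new field is separable over $K$, so it has a primitive element, which we find by searching for an element whose minimal polynomial has degree $[E:K]$. The process ends with $E=L=K(\theta)$ and all roots of the $f_i$. We find $W$ by testing all tuples of roots. The elements of $\Gamma$ correspond to the roots in $L$ of the minimal polynomial of $\theta$, found by factoring it over $L$, and their action on elements written as polynomials in $\theta$ is explicit.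
\end{proof}

\section{Deciding a basic system}\label{sec:solvability}

To apply Lemma~\ref{lem:criterion} we must compute the sets $W_{\kappa,v}$, which consist of power series, at finitely many places. The point is that $\delta\mapsto A^{\mathsf T}\delta^{(p)}$ is a contraction near $0$, so a solution is determined by finitely many coefficients.

\begin{lemma}\label{lem:local}
Let $A\in GL_s(K)$, $\kappa\in K^s$, let $v$ be a place and $M=\alpha_v+1$. For $Z\in\Omega_v^s$ put $\varepsilon(Z)=\kappa-Z+A^{\mathsf T}Z^{(p)}$. The condition $\varepsilon(Z)\in(\mathfrak{m}_v^M)^s$ depends only on the class of $Z$ in the finite group $(\Omega_v/\mathfrak{m}_v^M)^s$. A class that satisfies it contains exactly one element of $W_{\kappa,v}$, which can be computed to any precision, and the other classes contain none.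
\end{lemma}

\begin{proof}
Since $M\ge1$ we have $\mathfrak{m}_v^M\subset\Omega_v$ and $(p-1)M>\alpha_v$. If $\delta\neq0$ has order $\mu\ge M$, then
\begin{equation}\label{eq:contract}
\operatorname{ord}_v\bigl(A^{\mathsf T}\delta^{(p)}\bigr)\ge p\mu-\alpha_v>\mu .
\end{equation}
From $\varepsilon(Z+\delta)=\varepsilon(Z)-\delta+A^{\mathsf T}\delta^{(p)}$ and \eqref{eq:contract} the first claim follows, and since $W_{\kappa,v}$ is the zero set of $\varepsilon$, so does the last. Let $Z_0$ be a truncated series in a class that satisfies the condition. Then $Z_0+\delta$ with $\delta\in(\mathfrak{m}_v^M)^s$ lies in $W_{\kappa,v}$ if and only if $\delta$ is a fixed point of $\delta\mapsto\varepsilon(Z_0)+A^{\mathsf T}\delta^{(p)}$. By \eqref{eq:contract}, applied to $\delta$ and to differences $\delta-\delta'$, this map sends the complete space $(\mathfrak{m}_v^M)^s$ to itself and strictly raises the order of differences. So it has a unique fixed point, and the $i$-th iterate starting from $0$, a vector of rational functions over the residue field, agrees with it modulo $\mathfrak{m}_v^{M+i}$.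
\end{proof}

\begin{proposition}\label{prop:solve}
There is an algorithm which, given $A\in GL_s(K)$ and $w\in K^s$, decides whether some $y\in K^s$ satisfies $y-C(Ay)=w$, and if so finds one.
\end{proposition}

\begin{proof}
For $s=0$ the system is solvable; let $s\ge1$. We check the criterion of Lemma~\ref{lem:criterion}, treating the finitely many $\kappa\in Q_A$ one at a time.

\emph{Admissibility.} For $v\in S_A$, Lemma~\ref{lem:local} decides whether $W_{\kappa,v}\ne\emptyset$. For the other places write the dual equation in the form \eqref{eq:frob} with $B=(A^{\mathsf T})^{-1}$ and $b=-B\kappa$. If $v\notin S_A$, then $A\in GL_s(O_v)$ and $\alpha_v=0$, so $\kappa$ is integral at $v$ and $v$ is good. By Lemma~\ref{lem:local} with $M=1$, the set $W_{\kappa,v}$ is nonempty if and only if the reduced system has a solution in $F_v^s$. By Corollary~\ref{cor:fixed} this holds for all $v\notin S_A$ if and only if every element of $\Gamma$ fixes a point of $W$, which is decidable by Lemma~\ref{lem:galois}.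

\emph{The values $\lambda_Z(w)$.} Let $\kappa$ be admissible, and let $S_w$ consist of $\infty$ and the poles of $w$. For $v\notin S_w$ and $Z_v\in O_v^s$ we have $\langle Z_v,w\rangle_v=0$. All $W_{\kappa,v}$ being nonempty, every element of $\prod_{v\in S_w}W_{\kappa,v}$ extends to an element of $\prod_vW_{\kappa,v}$. So the condition for $\kappa$ is that $\sum_{v\in S_w}\langle Z_v,w\rangle_v=0$ for all $(Z_v)\in\prod_{v\in S_w}W_{\kappa,v}$. This product is finite by Lemma~\ref{lem:local}. If $w$ has pole order $\beta_v$ at $v$, then $\langle Z_v,w\rangle_v$ depends only on $Z_v$ modulo $\mathfrak{m}_v^{\beta_v+2}$, so each sum is computable.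

If the system is solvable, an enumeration of $K^s$ finds a solution.
\end{proof}

\section{Reduction to basic systems}\label{sec:normal}

We now show that nothing is lost by considering basic systems only. The reduction eliminates and renames variables, and to recover the original variables we need both $P$ and $C$. Let $\mathcal{R}$ be the ring of operators on $K$ generated by $P$, $C$ and the multiplications by elements of $K$. An element of $\mathcal{R}$ is given as a finite sum of \emph{words} in these letters. A matrix $\Phi$ over $\mathcal{R}$ defines an $\mathbb{F}_p$-linear map $K^n\to K^m$, and a map $y\mapsto\Phi y+c$ with $c\in K^m$ is called \emph{$\mathcal{R}$-affine}. Compositions of $\mathcal{R}$-affine maps are $\mathcal{R}$-affine and computable.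

\begin{proposition}\label{prop:normal}
There is an algorithm which, given a finite system $\Sigma$ of equations $\sum_{i,j}a_{ij}x_i^{p^j}=u$ with $a_{ij},u\in K$ in $x=(x_1,\dots,x_m)$, outputs a finite list of tuples $(s,k,A,w,\Phi,c)$ with $s,k\ge0$, $A\in GL_s(K)$, $w\in K^s$, $\Phi\in\operatorname{Mat}_{m\times(s+k)}(\mathcal{R})$ and $c\in K^m$, such that the solution set of $\Sigma$ in $K^m$ is the union over the list of the sets
\[
\{\Phi(y,t)+c:\ y\in K^s,\ y-C(Ay)=w,\ t\in K^k\}.
\]
\end{proposition}

The one step that is not formal rests on a bound for the poles of solutions. It makes precise that only simple poles escape control.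

\begin{lemma}\label{lem:poles}
Let $A_1\in\operatorname{Mat}_n(K)$, $A_2\in\operatorname{Mat}_{l\times n}(K)$, $w_1\in K^n$, $w_2\in K^l$. One can compute a finite set that contains $A_2y$ for every solution $y\in K^n$ of
\begin{equation}\label{eq:surplus}
y-C(A_1y)=w_1,\qquad C(A_2y)=w_2 .
\end{equation}
\end{lemma}

\begin{proof}
Let $v$ be a place and let $\alpha,\beta,\mu$ be the pole orders at $v$ of $A_1$, $w_1$ and $y$. If $\mu>\beta$, then $C(A_1y)=y-w_1$ has pole order $\mu$, while $A_1y$ has pole order $\le\mu+\alpha$. Lemma~\ref{lem:localC}(b) gives $\mu\le(\mu+\alpha+p-1)/p$, that is, $\mu\le1+\alpha/(p-1)$. So $\mu\le\max(\beta,1+\alpha)$ in all cases, and this bounds the pole order of $q=A_2y$ at every place. To apply Lemma~\ref{lem:bounded} we need the bound $0$ at almost all places, and here the second equation enters. Let $v$ be a finite place at which $A_1,A_2,w_1,w_2$ are integral. Then $\mu\le1$, so $q$ has at most a simple pole, and $\operatorname{res}_v(q)^{1/p}=\operatorname{res}_v(Cq)=\operatorname{res}_v(w_2)=0$ entrywise by Lemma~\ref{lem:localC}(c). So $q$ is integral at $v$.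
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:normal}]
Each step replaces a system in variables $y$ by finitely many systems in new variables $y'$, each with a possibly empty tuple $t$ of free variables and an $\mathcal{R}$-affine map $(y',t)\mapsto y$, so that the old solution set is the union of the images of the sets $\{(y',t):y'\text{ solves the new system}\}$. Such replacements compose.

\emph{Step A: trading $P$ for $C$.} Let $N$ bound all exponents $j$ in $\Sigma$. By \eqref{eq:detect} an equation of $\Sigma$ is equivalent to the $p^N$ equations obtained by multiplying with $z^k$, $0\le k<p^N$, and applying $C^N$. Using \eqref{eq:semilinear} $j$ times,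
\[
C^N\bigl(z^kax^{p^j}\bigr)=C^{N-j}\bigl(C^j(z^ka)\,x\bigr).
\]
So each new equation has the form $\sum_{j=0}^NC^j(\ell_j(x))=u'$ with $K$-linear forms $\ell_j$. Introduce variables $t_1,\dots,t_N$ for this equation, put $t_{N+1}=0$, and replace it by
\[
t_j=C\bigl(\ell_j(x)+t_{j+1}\bigr)\quad(1\le j\le N),\qquad\ell_0(x)+t_1=u' .
\]
The first $N$ equations determine $t_N,\dots,t_1$ and give $t_1=\sum_{j\ge1}C^j(\ell_j(x))$. Collecting all variables in $y\in K^n$ we obtain a system
\begin{equation}\label{eq:pencil}
By-C(Ay)=w
\end{equation}
with matrices $A,B$ over $K$ of the same size, and $x$ is a coordinate projection of $y$. It remains to make $B$ the identity and $A$ invertible.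

\emph{Step B: making $B$ of full column rank.} Suppose $r=\operatorname{rank}B<n$. Choose $U\in GL_n(K)$ with $BU=(B'\,|\,0)$, where $B'$ has $r$ columns, write $AU=(A'\,|\,A'')$, and substitute $y=U\binom{y'}{y''}$:
\[
B'y'-C(A'y')-C(A''y'')=w .
\]
The variables $y''$ occur only under $C$, and such an occurrence is linear in disguise. By \eqref{eq:decomp} the substitution $y''=\sum_{k<p}z^kY_k^{(p)}$ is a bijection between $Y=(Y_0,\dots,Y_{p-1})\in K^{p(n-r)}$ and $y''\in K^{n-r}$, and by \eqref{eq:semilinear}
\[
C(A''y'')=\sum_{k<p}C(z^kA'')\,Y_k=DY
\]
with a matrix $D$ over $K$. Choose invertible $T,V$ over $K$ such that $TDV=\begin{pmatrix}I_\rho&0\\0&0\end{pmatrix}$, substitute $Y=V\binom{Y'}{Y''}$ with $Y'\in K^\rho$, and multiply the system by $T$: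
\[
TB'y'-C\bigl(T^{(p)}A'y'\bigr)-\binom{Y'}{0}=Tw .
\]
The first $\rho$ rows express $Y'$ as an $\mathcal{R}$-affine function of $y'$. The variables $Y''$ do not occur and become free variables. The remaining rows form a system \eqref{eq:pencil} in the $r<n$ variables $y'$, and $y$ is an $\mathcal{R}$-affine function of $(y',Y'')$. We repeat until the rank of $B$ equals the number $n$ of variables, possibly $n=0$.

\emph{Step C: removing surplus equations.} Now $\operatorname{rank}B=n$. Choose an invertible $T$ with $TB=\binom{I_n}{0}$ and multiply by $T$, using \eqref{eq:semilinear}. The system takes the form \eqref{eq:surplus}. If $A_2=0$, which includes the cases $n=0$ and $l=0$, we discard the system if $w_2\ne0$, and otherwise we keep $y-C(A_1y)=w_1$ and go to Step D. If $A_2\neq0$, Lemma~\ref{lem:poles} shows that \eqref{eq:surplus} is equivalent to the finite disjunction, over the $q$ in a computable finite set with $C(q)=w_2$, of the systems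
\[
y-C(A_1y)=w_1,\qquad A_2y=q .
\]
The second part is $K$-linear. If it is inconsistent we discard this $q$. Otherwise its solutions are $y=L_1y_1+c_1$ with $y_1\in K^{n_1}$ and $L_1$ of full column rank $n_1$, where $n_1<n$ because $A_2\ne0$. Substitution gives
\[
L_1y_1-C(A_1L_1y_1)=w_1-c_1+C(A_1c_1),
\]
a system \eqref{eq:pencil} with $B=L_1$ of full column rank in fewer variables, and we repeat Step C. Each branch ends or arrives at a system $y-C(Ay)=w$ with $A$ square.

\emph{Step D: making $A$ invertible.} If $A\in\operatorname{Mat}_s(K)$ is singular, choose $U\in GL_s(K)$ such that the last column of $AU$ is zero. Substitute $y=Uy'$ and multiply by $U^{-1}$. This gives $y'-C(A'y')=U^{-1}w$ with $A'=(U^{-1})^{(p)}AU$, whose last column is zero. The last equation expresses $y'_s$ as an $\mathcal{R}$-affine function of $y'_1,\dots,y'_{s-1}$, and the other equations form a system of the same kind in these $s-1$ variables. We repeat until $A$ is invertible, possibly with $s=0$.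
\end{proof}

\begin{example}\label{ex:AS}
For $x^p-x=u$, Step A with $N=1$ gives $x-C(z^{p-1}x)=C(z^{p-1}u)$ for $k=p-1$ and $C(z^kx)=-C(z^ku)$ for $0\le k<p-1$, up to the auxiliary variables. This has the form \eqref{eq:surplus}, and the row $k=0$ of $A_2$ is $1$. So Step C confines $x$ itself to a finite set and outputs the solutions as separate points, with $s=k=0$. For $u=0$ these are the $p$ elements of $\mathbb{F}_p$.
\end{example}

\section{Inequations}\label{sec:ineq}

After the reduction, the solutions of a system are parametrized by cosets of spaces
\[
V=H\times K^k,\qquad H=\{y\in K^s:\ y=C(Ay)\},\qquad A\in GL_s(K),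
\]
and an inequation removes from $V$ a coset of the kernel of an additive map $G$. Cosets of finite index can cover a space: on the solution set $\mathbb{F}_p$ of $x^p=x$, the inequations $x\ne0,\dots,x\ne p-1$ leave nothing. The branching in Step C has split off such finite pieces, and we show that on $V$ the phenomenon does not occur: a kernel is everything or has infinite index. Cosets of infinite index are harmless.

\begin{lemma}[B.~H.~Neumann, for vector spaces]\label{lem:neumann}
An $\mathbb{F}_p$-vector space $V$ is not a finite union of cosets of subspaces of infinite index.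
\end{lemma}

\begin{proof}
Suppose it is, and choose a covering in which the number $r\ge1$ of distinct subspaces $U_1,\dots,U_r$ is minimal. Since $U_r$ has infinite index, some coset $x+U_r$ is not used in the covering. It is disjoint from the cosets of $U_r$ that are used, so $r\ge2$ and $x+U_r$ is covered by finitely many cosets of $U_1,\dots,U_{r-1}$. By translation the same holds for every coset of $U_r$. So $V$ is a finite union of cosets of $U_1,\dots,U_{r-1}$, contradicting minimality.
\end{proof}

\begin{proposition}\label{prop:dichotomy}
Let $A\in GL_s(K)$, $k\ge0$, $V=H\times K^k$ as above, and $G\in\operatorname{Mat}_{1\times(s+k)}(\mathcal{R})$. Then either $G$ vanishes on $V$ or $G(V)$ is infinite, and one can decide which.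
\end{proposition}

We first bring $G$ into a form in which vanishing can be read off, and then treat the free variables and the space $H$ separately.

\begin{lemma}\label{lem:words}
Let $N$ bound the number of letters $P$ in each word of $G$. For each $l$ with $0\le l<p^N$ one can compute $J\ge0$ and row vectors $a\in K^s$, $b_0,\dots,b_J\in K^k$ such that
\begin{equation}\label{eq:D}
C^N\bigl(z^lG(y,t)\bigr)=C^J(ay)+\sum_{j=0}^JC^j(b_jt)\qquad\text{for all }(y,t)\in V .
\end{equation}
\end{lemma}

\begin{proof}
Elements of $K$ are identified with multiplication operators. We claim that for $d\in K$, $M\ge0$ and a word $\omega$ with at most $M$ letters $P$, the operator $C^Md\,\omega$ equals $C^jb$ for computable $j\ge0$ and $b\in K$. We use induction on the length of $\omega$; the empty word is trivial. According to the first letter of $\omega$, the rule $C(a^px)=aC(x)$ gives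
\[
C^Md\,(b'\omega')=C^M(db')\,\omega',\qquad C^Md\,P\omega'=C^{M-1}d^\ast\,\omega',\qquad C^Md\,C\omega'=C^{M+1}d^p\,\omega',
\]
where $d^\ast$ is the element $C(d)\in K$. In the second case $M\ge1$ and $\omega'$ has at most $M-1$ letters $P$, so the induction hypothesis applies in all three cases.

Hence the left side of \eqref{eq:D} equals $\sum_{j\le J}C^j(a_jy)+\sum_{j\le J}C^j(b_jt)$ on $K^{s+k}$ with row vectors $a_j,b_j$. For $y\in H$ we have $a_jy=a_jC(Ay)=C(a_j^{(p)}Ay)$, so $C^j(a_jy)=C^{j+1}(a_j^{(p)}Ay)$. In this way all terms in $y$ are raised to the exponent $J$ and added.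
\end{proof}

Collecting the terms in $y$ is necessary, since $y-C(Ay)$ looks nonzero but vanishes on $H$. For the free variables no such cancellation is possible, because different powers of $C$ act differently on poles of high order.

\begin{lemma}\label{lem:free}
If some $b_j\in K^k$, $0\le j\le J$, is nonzero, then $t\mapsto\sum_jC^j(b_jt)$ takes infinitely many values on $K^k$.
\end{lemma}

\begin{proof}
Choose $i$ such that some $b_j$ has nonzero $i$-th component $b_{j,i}$, and let $j_0$ be the least such $j$. Let $v$ be a finite place at which all nonzero $b_{j,i}$ are units. For $M\ge2$ put $t_i=b_{j_0,i}^{-1}z^{p^{j_0}-1}\pi_v^{-Mp^{j_0}}$ and let the other coordinates of $t$ be $0$. The terms with $j<j_0$ vanish, and the term with $j=j_0$ is $\pi_v^{-M}$ by \eqref{eq:section}. For $j>j_0$ the element $b_{j,i}t_i$ has pole order $\le Mp^{j_0}$ at $v$. By Lemma~\ref{lem:localC}(b), $j_0$ applications of $C$ bring this bound down to $M$, one more to $\lceil M/p\rceil<M$, and further ones do not raise it. So the sum has pole order exactly $M$ at $v$, for every $M\ge2$.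
\end{proof}

On $H$ this argument is not available: by the proof of Lemma~\ref{lem:poles} the pole orders of elements of $H$ are bounded at each place, by $1$ outside $S_A$. Infinitely many values must come from simple poles at infinitely many places, as for the solutions $1/(z^q-z)$ of $y=C(y)$. A simple pole of $y$ with residue $r$ at $v\notin S_A$ cancels in $y-C(Ay)$ exactly when $r^{(p)}=A(v)r$, and Corollary~\ref{cor:split} supplies places where this equation has a full space of solutions. A vector $y$ with such poles need not lie in $H$. But its defect $y-C(Ay)$ lies in a space that does not depend on the number of poles, so a dimension count produces elements of $H$.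

\begin{lemma}\label{lem:homog}
Let $a\in K^s$ be a nonzero row vector and $J\ge0$. Then $D(y)=C^J(ay)$ takes infinitely many values on $H$.
\end{lemma}

\begin{proof}
Suppose $D(H)$ is finite. Let $T_0$ be a finite set of places that contains $S_A$, the poles of $a$, the finite places where $a$ is integral with $a(v)=0$ (finitely many, as $a\ne0$), and the poles of all elements of $D(H)$. Let $d=\dim_{\mathbb{F}_p}Q_A$ and $n=d+1$. By Corollary~\ref{cor:split} with $B=A$ there are distinct places $v_1,\dots,v_n\notin T_0$ such that $E_i=\{r\in F_{v_i}^s:r^{(p)}=A(v_i)r\}$ has dimension $s$ over $\mathbb{F}_p$ and spans $F_{v_i}^s$ over $F_{v_i}$. Let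
\[
\Lambda=\Bigl\{\sum_{i=1}^n\operatorname{Tr}_{F_{v_i}(z)/K}\frac{r_i}{z-a_{v_i}}:\ r_i\in E_i\Bigr\}\subset K^s .
\]
By the discussion of \eqref{eq:trace}, an element $y\in\Lambda$ has principal part $r_i\tau^{-1}$ at $v_i$ and is integral at all other places. The residues identify $\Lambda$ with $E_1\times\dots\times E_n$, so $\dim_{\mathbb{F}_p}\Lambda=sn$.

\emph{Lower bound.} We claim that $y-C(Ay)\in Q_A$ for $y\in\Lambda$. At a place $v\neq v_1,\dots,v_n$ the vector $y$ is integral, so $Ay$ has pole order $\le\alpha_v$, and $C(Ay)$ has pole order $\le\lceil\alpha_v/p\rceil\le\alpha_v$. At $v_i$ the matrix $A$ is integral, so $Ay$ has at most a simple pole, with residue $A(v_i)r_i=r_i^{(p)}$. By Lemma~\ref{lem:localC}, $C(Ay)$ has at most a simple pole, with residue $r_i$. So $y-C(Ay)$ is integral at $v_i$, which proves the claim. The kernel of the linear map $\Lambda\to Q_A$, $y\mapsto y-C(Ay)$, is $\Lambda\cap H$, so $\dim(\Lambda\cap H)\ge sn-d$.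

\emph{Upper bound.} Let $y\in\Lambda\cap H$. At $v_i$ the vector $a$ is integral, so $\operatorname{res}_{v_i}(ay)=a(v_i)r_i$, and $D(y)$ has no pole. Lemma~\ref{lem:localC}(c) gives $0=\operatorname{res}_{v_i}D(y)=(a(v_i)r_i)^{1/p^J}$, so $a(v_i)r_i=0$. Since $a(v_i)\ne0$ and $E_i$ spans $F_{v_i}^s$, this confines $r_i$ to a proper $\mathbb{F}_p$-subspace of $E_i$. Hence $\dim(\Lambda\cap H)\le(s-1)n$.

The two bounds give $n\le d$, a contradiction.
\end{proof}

The invertibility of $A$ cannot be dropped here: for $A=0$ we have $H=0$, and $D(H)=\{0\}$ for every $a$. This is the purpose of Step D.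

\begin{proof}[Proof of Proposition~\ref{prop:dichotomy}]
Compute the data $(J,a,b_j)$ of Lemma~\ref{lem:words} for all $0\le l<p^N$. If $a=0$ and all $b_j=0$ for every $l$, then $G$ vanishes on $V$ by \eqref{eq:detect}. Otherwise, for some $l$ the right side of \eqref{eq:D} takes infinitely many values on $V$: on $\{0\}\times K^k$ by Lemma~\ref{lem:free} if some $b_j\ne0$, and on $H\times\{0\}$ by Lemma~\ref{lem:homog} if $a\neq0$. These values form the image of $G(V)$ under $x\mapsto C^N(z^lx)$, so $G(V)$ is infinite.
\end{proof}

\section{Proofs of the main theorems}\label{sec:proofs}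

Both theorems follow from one description of the sets defined by equations and inequations. A \emph{piece} in $K^m$ is a set
\begin{equation}\label{eq:piece}
X=\{\Phi(h,t)+c:\ (h,t)\in V,\ G_1(h,t)\ne u_1,\ \dots,\ G_r(h,t)\neq u_r\},
\end{equation}
where $V=H\times K^k$ is as in Section~\ref{sec:ineq}, $\Phi$ is a matrix over $\mathcal{R}$ with $m$ rows, $c\in K^m$, $r\ge0$, $u_\nu\in K$, and the $G_\nu$ are rows over $\mathcal{R}$ with $G_\nu(V)$ infinite. For such $G_\nu$ the subspace $\ker(G_\nu|_V)$ has infinite index in $V$, and $\{G_\nu=u_\nu\}\cap V$ is empty or a coset of it. By Lemma~\ref{lem:neumann} these sets do not cover $V$, so \emph{every piece is nonempty}.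

\begin{proposition}\label{prop:pieces}
There is an algorithm which, given a boolean combination $\phi(x_1,\dots,x_m)$ of equations $f(x)=u$ with $f$ an additive polynomial over $K$ and $u\in K$, outputs a finite list of pieces whose union is $\phi(K)$.
\end{proposition}

\begin{proof}
Passing to disjunctive normal form, we may assume that $\phi$ is the conjunction of a system $\Sigma$ of equations and of inequations $g_\nu(x)\ne u_\nu$. Apply Proposition~\ref{prop:normal} to $\Sigma$ and treat each tuple $(s,k,A,w,\Phi,c)$ separately. Decide by Proposition~\ref{prop:solve} whether $y-C(Ay)=w$ is solvable. If not, drop the tuple. If so, let $y_0$ be a solution. The solution set of the basic system is $y_0+H$, so the tuple contributes the points $x=\Phi(h,t)+c'$ with $(h,t)\in V$ and $c'=\Phi(y_0,0)+c$. View $g_\nu$ as a row over $\mathcal{R}$ and put $G_\nu=g_\nu\Phi$ and $u_\nu'=u_\nu-g_\nu(c')$. By additivity, $g_\nu(x)\ne u_\nu$ becomes $G_\nu(h,t)\ne u_\nu'$. Decide by Proposition~\ref{prop:dichotomy} which $G_\nu$ vanish on $V$. If $G_\nu|_V=0$ and $u'_\nu=0$ for some $\nu$, this inequation fails everywhere and we drop the tuple. Otherwise the inequations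 with $G_\nu|_V=0$ hold everywhere on $V$ and can be omitted. For the remaining $\nu$ the set $G_\nu(V)$ is infinite, so we are left with a piece.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:full}]
Since pieces are nonempty, the sentence $\exists x\,\phi(x)$ holds in $K$ if and only if the list of Proposition~\ref{prop:pieces} is nonempty. Every step of the algorithm is effective with $p$ as an input. The corollary follows from Theorem~\ref{thm:quoted}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(a) Write $\psi(x)$ as $\exists x'\,\phi(x,x')$ with $\phi$ quantifier-free. An atomic formula with parameters from $K$ is an equation $f(x,x')=u$ with $u\in K$, so Proposition~\ref{prop:pieces} applies to $\phi$. The projection of a piece to the coordinates $x$ is again a piece: keep the rows of $\Phi$ and $c$ that belong to $x$. So $\psi(K)$ is a computable finite union of pieces $X$ as in \eqref{eq:piece}. For each of them decide by Proposition~\ref{prop:dichotomy} which rows $\Phi_i$ of $\Phi$ vanish on $V$. If all do, then $X=\{c\}$, because $X$ is nonempty. If some $\Phi_i$ does not, then $\Phi_i(V)$ is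 infinite, and we claim that $X$ is infinite. Otherwise $\Phi_i$ takes finitely many values on the points of $V$ that satisfy the inequations, so $V$ is covered by finitely many cosets of $\ker(\Phi_i|_V)$ and of the $\ker(G_\nu|_V)$. All these have infinite index, which contradicts Lemma~\ref{lem:neumann}. Hence $\psi(K)$ is finite if and only if all pieces are of the first kind, and then we have its elements.

(b) Let $e_1,\dots,e_d$ be the given basis of $K'$ over $K$, and represent $x=\sum_ix_ie_i\in K'$ by its coordinates $x_i\in K$. Addition and multiplication by a fixed element of $K'$ are $K$-linear in the coordinates. With $e_i^p=\sum_j\varepsilon_{ij}e_j$, where $\varepsilon_{ij}\in K$ is computed from the multiplication table,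
\[
x^p=\sum_ix_i^pe_i^p=\sum_j\Bigl(\sum_i\varepsilon_{ij}x_i^p\Bigr)e_j .
\]
So each coordinate of a term is an additive polynomial over $K$ in the coordinates of the variables plus an element of $K$. An equation over $K'$ is therefore equivalent to the conjunction of $d$ equations $f=u$ over $K$, and after clearing denominators these have coefficients and right sides in $\mathbb{F}_p[z]$, so they are atomic $\mathcal{L}$-formulas. Replacing each quantifier over $K'$ by $d$ quantifiers of the same kind over $K$, we get a computable translation of sentences about $K'$ into equivalent $\mathcal{L}$-sentences about $K$ that takes existential sentences to existential sentences. For an existential formula $\psi$ in $m$ free variables, the coordinates give a bijection from $\psi(K')$ onto the subset of $K^{dm}$ defined by the translated formula. The three claims follow from Theorem~\ref{thm:main}, part (a), and Corollary~\ref{cor:full}.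
\end{proof}

\begin{thebibliography}{9}

\bibitem{FJ} Fried and Jarden, \emph{Field Arithmetic}.

\bibitem{PLS} \emph{13th Panhellenic Logic Symposium}, \texttt{http://panhellenic-logic-symposium.org/13/proceedings-2021.pdf}.

\end{thebibliography}
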